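# A negative Euler characteristic on the Hilbert scheme of points in the plane

Everything is over $\mathbb C$. We write $\mathfrak m=(x,y)\subset\mathbb C[x,y]$ and $A=\mathbb C[x_1,y_1,\dots,x_n,y_n]$, on which $S_n$ acts by permuting the pairs $(x_i,y_i)$; $A_+\subset A$ is the ideal generated by all $x_i,y_i$.

## 1. Ideals of finite colength and the bundles they carry

**Definition 1 (Hilbert scheme).** $H_n$ parametrizes ideals $I\subseteq\mathbb C[x,y]$ with $\dim_{\mathbb C}\mathbb C[x,y]/I=n$. A morphism $S\to H_n$ is an ideal sheaf on $S\times\mathbb C^2$ whose quotient is locally free of rank $n$ over $S$. It is a classical theorem (Fogarty) that $H_n$ is smooth and irreducible of dimension $2n$.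

*Example.* $H_1=\mathbb C^2$. For $n=2$, the elements $1,x,y$ span $\mathbb C[x,y]/I$: if they spanned only a line, then $x,y$ would be constants modulo $I$ and the quotient would be $\mathbb C$. So $I$ contains exactly one affine-linear function up to scalar, and the subscheme lies on a unique line. Translate its center of mass to $0$; the line becomes a line $\ell$ through $0$. Let $U$ be the line bundle on $\mathbb P^1$ of linear functions on $\ell$; it is generated by its sections $x,y$, and $U\cong\mathcal O_{\mathbb P^1}(1)$. For $0\ne u\in U_\ell$ the subscheme is $u^2+e=0$ on $\ell$. Replacing $u$ by $cu$ replaces $e$ by $c^2e$, so $u^2\mapsto e$ identifies $U_\ell^{2}$ with the linear functions on the space of centered subschemes of $\ell$. Hence $H_2=\mathbb C^2\times H_2^0$, where $H_2^0\to\mathbb P^1$ is affine with algebra $\bigoplus_{d\ge0}U^{2d}$.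

**Definition 2 (Hilbert–Chow morphism, zero fiber).** $\sigma:H_n\to S^n\mathbb C^2=\mathrm{Spec}\,A^{S_n}$ sends $I$ to its support, counted with multiplicity. It is projective. By Weyl, $A^{S_n}$ is generated by the power sums $p_{r,s}=\sum_ix_i^ry_i^s$, $1\le r+s\le n$. Since $H_n$ is reduced, $\sigma^*p_{r,s}=\mathrm{Tr}(x^ry^s)$, the trace of multiplication on $\mathbb C[x,y]/I$ (compare values at points). The *zero fiber* is the scheme $Z_n=\sigma^{-1}(0)$; its ideal $I_Z$ is generated by all $\mathrm{Tr}(x^ry^s)$, $(r,s)\ne(0,0)$.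

*Example.* For $n=2$ the traces of $x,y$ force the center of mass to be $0$. On $H_2^0$, $\mathrm{Tr}(u)=0$, $\mathrm{Tr}(u^2)=-2e$, and higher traces lie in the ideal $(e)$ because $u^2=-e$. So $I_Z$ is generated by the center of mass and $e$, and $Z_2$ is the zero section, a reduced $\mathbb P^1$.

**Definition 3 (tautological bundle).** $B$ is the rank $n$ bundle on $H_n$ with fiber $\mathbb C[x,y]/I$, and $\mathcal O(1)=\Lambda^nB$. Let $q:F=F_n\to H_n$ be the universal family, so $q_*\mathcal O_F=B$. The bundle $B$ is generated by the global sections $x^ry^s$. The map $\tau=\frac1n\mathrm{Tr}:B\to\mathcal O$ splits $\mathcal O\cdot1\subset B$, so $B=\mathcal O\oplus B'$ with $B'=\ker\tau\cong B/\mathcal O$ and $\det B'=\mathcal O(1)$.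

*Example.* For $n=2$, $B$ has local basis $1,u$. So $B'=\mathcal O(1)$ is the pullback of $U=\mathcal O_{\mathbb P^1}(1)$.

**Definition 4 (isospectral Hilbert scheme, Procesi bundle).** $X_n$ is the reduced fiber product of $H_n$ and $(\mathbb C^2)^n$ over $S^n\mathbb C^2$; its closed points are $(I,P_1,\dots,P_n)$ with $\sigma(I)=\sum[P_i]$. Let $\rho:X_n\to H_n$ be the projection and $P=P_n=\rho_*\mathcal O_{X_n}$. Then $P$ is a sheaf of $A$-algebras with an $S_n$-action. Since $X_n\subset H_n\times\mathbb C^{2n}$ is closed, $\mathcal O_{H_n}\otimes A\to P$ is surjective.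

*Example.* For $n=2$ a point of $X_2$ is a center of mass, a line $\ell\ni0$ and a vector $v\in\ell$, the two points being displaced by $\pm v$, with $e=-u(v)^2$. So $X_2=\mathbb C^2\times X_2^0$, with $X_2^0\to\mathbb P^1$ affine with algebra $\bigoplus_dU^d$, the transposition acting by $(-1)^d$. Comparing with $H_2^0$ we get $P=\mathcal O\oplus\mathcal O(1)$, and $S_2$ acts on $\mathcal O(1)$ by the sign.

**Definition 5 (isotypic pieces).** With $V_\lambda$ the irreducible representation of $S_n$ indexed by $\lambda$, put $P_\lambda=\mathrm{Hom}_{S_n}(V_\lambda,P)$. Then $P=\bigoplus_\lambda V_\lambda\otimes P_\lambda$, and since the $V_\lambda$ are self-dual, $P^*=\bigoplus_\lambda V_\lambda\otimes P_\lambda^*$.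

*Example.* For $n=2$: $P_{(2)}=\mathcal O$ and $P_{(1,1)}=\mathcal O(1)$.

**Definition 6 (smash product).** $A\#S_n$ is the free left $A$-module on the set $S_n$ with product $(fw)(gw')=f\,w(g)\,ww'$. Its left modules are the $A$-modules with a compatible $S_n$-action.

*Example.* $A$ is such a module. For $n=1$, $A\#S_1=\mathbb C[x,y]$.

## 2. Cited facts about $X_n$, $P$ and $Z_n$

* **(H)** (Haiman, *J. AMS* 14 (2001)) $\rho$ is flat of degree $n!$, so $P$ is a bundle of rank $n!$. $X_n$ is irreducible, normal and Gorenstein with $\omega_{X_n}=\rho^*\mathcal O(-1)$, and $\omega_{H_n}\cong\mathcal O$. Moreover $P^{S_n}=\mathcal O$, $P^{S_{n-1}}=B$, $P^{\rm sgn}=\mathcal O(1)$, and $H_n\cong\mathrm{Hilb}^{S_n}(\mathbb C^{2n})$ with universal family $X_n$. The bigraded Frobenius character of the fiber $P(I_\mu)$ at a monomial ideal is the modified Macdonald polynomial $\tilde H_\mu(z;q,t)$ (conventions in Sections 5 and 6). Relative duality gives $P^*=\rho_*\omega_{X_n/H_n}\cong P\otimes\mathcal O(-1)$ as $\mathcal O$-modules.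
* **(V)** (Haiman, *Invent. Math.* 149 (2002)) $H^i(H_n,P\otimes B^{\otimes k})=0$ for $i>0$ and all $k\ge0$.
* **(BKR)** (Bridgeland–King–Reid, with (H)) $\Phi=R\Gamma(H_n,P\otimes-):D^b(H_n)\to D^b_{S_n}(\mathbb C^{2n})$ is an equivalence.
* **(Br)** (Briançon) $Z_n$ is irreducible of dimension $n-1$, and the *curvilinear* ideals, those with $I\not\subset\mathfrak m^2$, form a dense open subset.
* **(N)** The nested Hilbert scheme $H_{n-1,n}=\{I_n\subset I_{n-1}\}$ is smooth and irreducible of dimension $2n$ (Cheah, Tikhomirov), with $\omega_{H_{n-1,n}}=\mathcal O(1,-1)$, where $\mathcal O(a,b)=\mathcal O(a)_{H_{n-1}}\otimes\mathcal O(b)_{H_n}$ (Haiman 2001, §3.6).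

From (BKR) we extract the case of $P^*\otimes P$. For $\mathcal F\in D^b(H_n)$, naturally in $\mathcal F$,
$$R\mathrm{Hom}_{A\#S_n}(A\#S_n,\Phi(\mathcal F))=R\Gamma(P\otimes\mathcal F)=R\mathrm{Hom}(P^*,\mathcal F)=R\mathrm{Hom}_{A\#S_n}(\Phi(P^*),\Phi(\mathcal F)).$$
Since $\Phi$ is an equivalence, Yoneda gives $\Phi(P^*)\cong A\#S_n$, that is,
$$R\Gamma(H_n,P^*\otimes P)\cong A\#S_n\quad\text{in degree }0,\tag{1}$$
as left $A\#S_n$-modules acting through the factor $P$. In particular $H^i(H_n,P^*\otimes P)=0$ for $i>0$.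

## 3. A conjectured vanishing, tried on one and two points

The lectures "Macdonald Polynomials and Hilbert Schemes" (http://www.math.berkeley.edu/~mhaiman/ftp/seattle-05/lectures.pdf) contain the following.

**Conjecture.** $H^i(Z_n,\mathcal O(-1)\otimes P)=0$ for $i>0$. More generally (since $\mathcal O(-1)$ is a summand of $P^*$), for $i>0$ and all integers $k\ge0$, $H^i(H_n,P^*\otimes P\otimes B^{\otimes k})=0$.

In words: (V) says that $P$ tensored with copies of $B$ has only global sections, and (1) says the same of $P^*\otimes P$. Can we have both $P^*$ and copies of $B$?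

*One point.* $H_1=\mathbb C^2$ is affine, $Z_1$ is a point, and both statements hold.

*Two points.* On $H_2$,
$$H^i(H_2,\mathcal O(m))=\mathbb C[c_1,c_2]\otimes\bigoplus_{d\ge0}H^i(\mathbb P^1,\mathcal O(2d+m)),$$
with $c_1,c_2$ the coordinates of the center of mass. This vanishes for all $i>0$ exactly when $m\ge-1$. Now $P^*\otimes P\otimes B^{\otimes k}=(\mathcal O\oplus\mathcal O(-1))\otimes(\mathcal O\oplus\mathcal O(1))^{\otimes(k+1)}$ is a sum of $\mathcal O(m)$ with $m\ge-1$, so the second statement holds. On $Z_2=\mathbb P^1$, $\mathcal O(m)\otimes P=\mathcal O(m)\oplus\mathcal O(m+1)$. For $m=-1$ there is no $H^1$ and $H^0$ is one-dimensional; for $m\le-2$ there is an $H^1$. The twist $-1$ is the last one that works.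

Here is what is true in general. The first sentence of the conjecture holds; the second is false.

**Theorem A.** Let $n\ge6$, $k\ge1$. Then $H^i(H_n,P^*\otimes P\otimes B^{\otimes k})\ne0$ for some odd $i$. More precisely, let $\lambda=(n-3,3)$ and $\mu=(n-4,2,2)$. In bidegree $(0,0)$ for the torus $(\mathbb C^*)^2$,
$$\sum_i(-1)^i\dim H^i(H_n,P_\mu^*\otimes P_\lambda\otimes B)_{(0,0)}=-1.$$

**Theorem B.** For all $n\ge1$: $H^i(Z_n,\mathcal O(-1)\otimes P)=0$ for $i>0$, and $\dim H^0(Z_n,\mathcal O(-1)\otimes P)=1$. For $n\ge2$ and $m\in\mathbb Z$: $H^i(Z_n,\mathcal O(m)\otimes P)=0$ for all $i>0$ if and only if $m\ge-1$.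

**Theorem C.** $H^i(H_n,P^*\otimes P\otimes B^{\otimes k})=0$ for all $i>0$ if $k=0$ ($n$ arbitrary), or if $n\le3$ ($k$ arbitrary).

The cases $n=4,5$ with $k\ge1$ are not decided here.

## 4. Vanishing in the top degree, and the degrees it misses

A natural attempt at the second statement is to dominate $P^*\otimes P\otimes B^{\otimes k}$ by copies of $P^*\otimes P$. As $B$ is globally generated, there is an exact sequence
$$0\to\mathcal K\to(P^*\otimes P)^{\oplus N}\to P^*\otimes P\otimes B^{\otimes k}\to0 .$$
The fiber of $\sigma$ over $\sum m_i[p_i]$ is, as a set, $\prod Z_{m_i}$, of dimension $\sum(m_i-1)\le n-1$ by (Br). The target of $\sigma$ is affine, so all coherent cohomology on $H_n$ vanishes in degrees $\ge n$. For $n\ge2$, part of the long exact sequence reads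
$$H^{n-1}(P^*\otimes P)^{\oplus N}\to H^{n-1}(P^*\otimes P\otimes B^{\otimes k})\to H^n(\mathcal K)=0,$$
and the left term is $0$ by (1). So the cohomology vanishes in degree $n-1$. This settles $n=2$ again. For $n\ge3$ and $1\le i\le n-2$ the sequence only gives an injection $H^i(P^*\otimes P\otimes B^{\otimes k})\hookrightarrow H^{i+1}(\mathcal K)$, and we know nothing about $\mathcal K$. The argument stops there.

A second natural attempt is to decompose. Since $P^*\cong P\otimes\mathcal O(-1)$, exactly one negative twist enters. For $n=3$ we shall see that the summands are $\mathcal O(m)\otimes\mathrm{Sym}^aB'$ with $m\ge-1$. Fact (V) handles $m\ge0$, while (1) handles $m=-1$ only for the summands of $P^*\otimes P$, namely $a\le2$. Each further factor $B$ raises the largest $a$ by one, and new geometry is needed (Section 8).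

To get past this, ask what the vanishing would imply. If all higher cohomology vanished, every bigraded Euler characteristic would be the dimension of an $H^0$, hence nonnegative. Euler characteristics can be computed exactly: $P^*\otimes P$ is governed by (1) or by a Cauchy formula, and tensoring with $B$ turns out to be a known operator on symmetric functions. So we compute and look for a minus sign.

## 5. Bigraded Euler characteristics from monomial ideals

Let $T=(\mathbb C^*)^2$ act so that the functions $x,y$ have weights $t,q$. All bundles above are $T$-equivariant. Let $R=\mathbb Z[q^{\pm1},t^{\pm1}]$, and let $R'\subset\mathbb Q(q,t)$ be obtained from $R\otimes\mathbb Q$ by inverting all $1-t^rq^s$, $(r,s)\in\mathbb N^2\setminus0$. Each $1-t^rq^s$ is invertible in $\mathbb Q[[q,t]]$, so expansion at $q=t=0$ embeds $R'$ into Laurent series supported in translates of $\mathbb N^2$.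

**Step 1: the Euler characteristic lies in $R'$.** This step makes "the coefficient in bidegree $(0,0)$" meaningful. Let $\mathcal E$ be a $T$-equivariant coherent sheaf on $H_n$. Since $\sigma$ is projective, the $H^i(H_n,\mathcal E)$ are finitely generated bigraded $A^{S_n}$-modules, zero for $i\gg0$. By Weyl they are finitely generated over the polynomial ring on the $p_{r,s}$, $1\le r+s\le n$, of weight $t^rq^s$. So their bigraded pieces are finite-dimensional and, by Hilbert's syzygy theorem, their Hilbert series are expansions of elements of $R'$. With $K_T(H_n)$ the Grothendieck group of $T$-equivariant coherent sheaves, we obtain an $R$-linear map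
$$\chi_T:K_T(H_n)\to R',\qquad[\mathcal E]\mapsto\sum_i(-1)^i\,\mathrm{Hilb}\,H^i(H_n,\mathcal E).$$

**Step 2: the fixed points.** This step lists the local data. For a partition $\nu$ of $n$ with cells $(r,s)$, $0\le s<\nu_{r+1}$, let $I_\nu$ be spanned by the monomials $x^ry^s$ with $(r,s)\notin\nu$. These are the $T$-fixed points. For a cell $c=(r,s)$ let the arm $a$ be the number of cells $(r,s')\in\nu$ with $s'>s$, and the leg $l$ the number of cells $(r',s)\in\nu$ with $r'>r$. It is standard that the cotangent weights at $I_\nu$ are $t^{1+l}q^{-a}$ and $t^{-l}q^{1+a}$ for $c\in\nu$. None is trivial, so $H_n^T$ is finite and reduced. Put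
$$\Lambda_\nu=\prod_{c\in\nu}(1-t^{1+l}q^{-a})(1-t^{-l}q^{1+a}).$$

**Step 3: localization.** This step expresses $\chi_T$ through fibers at the $I_\nu$. Let $\iota_\nu:\{I_\nu\}\hookrightarrow H_n$. By Thomason's localization theorem (*Duke* 1992), $\bigoplus_\nu\iota_{\nu*}$ becomes an isomorphism $K_T(H_n^T)\to K_T(H_n)$ after $\otimes_R\mathbb Q(q,t)$. Since $H_n$ is smooth, derived pullbacks $\iota_\nu^*$ exist; the Koszul resolution of a point gives $\iota_\nu^*\iota_{\nu*}1=\Lambda_\nu$, and $\iota_{\nu'}^*\iota_{\nu*}=0$ for $\nu'\ne\nu$. For a locally free $\mathcal E$ write $[\mathcal E]=\sum_\nu c_\nu\,\iota_{\nu*}1$ and apply $\iota_\nu^*$: $\mathcal E(I_\nu)=c_\nu\Lambda_\nu$, where $\mathcal E(I_\nu)$ denotes the character of the fiber. As $\chi_T(\iota_{\nu*}1)=1$,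
$$\chi_T(\mathcal E)=\sum_{\nu\vdash n}\frac{\mathcal E(I_\nu)}{\Lambda_\nu}\quad\text{in }\mathbb Q(q,t).\tag{2}$$
Single summands need not lie in $R'$, but the total does, and only totals will be expanded.

*Example.* Let $n=2$, $\mathcal E=\mathcal O(-1)$. For $\nu=(2)$: $I_\nu=(x,y^2)$, the fiber of $\mathcal O(-1)$ has weight $q^{-1}$, and $\Lambda_\nu=(1-t)(1-q)(1-t/q)(1-q^2)$. Exchanging $q,t$ gives the data for $(1,1)$. The sum is
$$\frac1{(1-t)(1-q)}\Big[\frac1{(q-t)(1-q^2)}+\frac1{(t-q)(1-t^2)}\Big]=\frac{q+t}{(1-t)(1-q)(1-q^2)(1-t^2)}.$$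
The poles at $q=t$ cancel. The lowest term $q+t$ is $H^0(\mathbb P^1,\mathcal O(1))$, the $d=1$ term in Section 3.

## 6. Tensoring with $B$ as an operator on symmetric functions

**Definition 7 (Frobenius character, plethysm).** The Frobenius character of an $S_n$-module sends $V_\lambda$ to the Schur function $s_\lambda$; for a bigraded module, weight $t^rq^s$ contributes the factor $t^rq^s$. Write $M=(1-q)(1-t)$ and $M_k=(1-q^k)(1-t^k)$. For a symmetric function $f$ written in power sums, $f[Z/M]$ means $p_k\mapsto p_k/M_k$, $f[Z\pm M/u]$ means $p_k\mapsto p_k\pm M_ku^{-k}$, and $f[X-1/v]$ means $p_k\mapsto p_k[X]-v^{-k}$. In $f[XY/M]$, $p_k\mapsto p_k[X]p_k[Y]/M_k$. Let $\Omega[uZ]=\sum_ku^kh_k=\exp\sum_ku^kp_k/k$ and $\Omega[-uZ]=\exp(-\sum_ku^kp_k/k)=\sum_k(-u)^ke_k$. The symbol $|_{u^0}$ takes the coefficient of $u^0$. The involution $\omega$ is $\mathbb Q(q,t)$-linear with $\omega p_k=(-1)^{k-1}p_k$.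

*Example.* $s_2[Z/M]=\frac12\big(p_1^2/M^2+p_2/M_2\big)$. With $p_1^2=s_2+s_{11}$, $p_2=s_2-s_{11}$, the coefficient of $s_{11}$ is
$$\tfrac12\Big(\frac1{M^2}-\frac1{M_2}\Big)=\frac{(1+q)(1+t)-(1-q)(1-t)}{2MM_2}=\frac{q+t}{MM_2}.$$
This is the Euler characteristic just computed; (6) below explains why.

Put $T_\nu=\prod_{c}q^at^l$. This also equals $\prod_{(r,s)\in\nu}q^st^r$, the character of $\mathcal O(1)$ at $I_\nu$, since arms and coarms (legs and colegs) have the same sum. Put $B_\nu=\sum_{(r,s)\in\nu}t^rq^s$, the character of $B(I_\nu)$. We use three standard facts (Garsia–Haiman; Garsia–Haiman–Tesler, *Sém. Lothar. Combin.* B42m):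

1. $D_0\tilde H_\nu=(1-MB_\nu)\tilde H_\nu$, where $D_0f=f[Z+M/u]\,\Omega[-uZ]\big|_{u^0}$.
2. $\tilde H_\nu(Z;q^{-1},t^{-1})=T_\nu^{-1}\,\omega\tilde H_\nu(Z;q,t)$.
3. $e_n[XY/M]=\sum_{\nu\vdash n}\tilde H_\nu[X]\tilde H_\nu[Y]\big/\prod_{c\in\nu}(q^a-t^{l+1})(t^l-q^{a+1})$.

*Example.* For $n=1$, $\tilde H_{(1)}=p_1$ and $D_0p_1=(p_1+M/u)(1-ue_1+\cdots)|_{u^0}=(1-M)p_1$, in agreement with $B_{(1)}=1$.

**Step 1: a generating function.** This step collects $\chi_T(P_\mu^*\otimes E)$ for all $\mu$ at once. Let $E$ be a $T$-equivariant bundle. The fiber $P^*(I_\nu)$ has inverted weights and self-dual $S_n$-representations, so its Frobenius character is $\tilde H_\nu(Z;q^{-1},t^{-1})$. By (2) applied to all $P_\mu^*\otimes E$,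
$$\mathcal F_E:=\sum_i(-1)^i\,\mathrm{Frob}\,H^i(H_n,P^*\otimes E)=\sum_{\nu\vdash n}\frac{E(I_\nu)\,\tilde H_\nu(Z;q^{-1},t^{-1})}{\Lambda_\nu},\tag{3}$$
and the coefficient of $s_\mu[Z]$ in $\mathcal F_E$ is $\chi_T(P_\mu^*\otimes E)$.

**Step 2: the operator for $B$.** This step replaces multiplication of the $\nu$-th summand by $B_\nu$ with an operator that does not see $\nu$. Let $D^*=\omega D_0\,\omega$. In $D_0(\omega f)$ each $p_k$ of $f$ becomes $(-1)^{k-1}(p_k+M_ku^{-k})$; applying the outer $\omega$ gives $p_k+(-1)^{k-1}M_ku^{-k}$. With $v=-u$ this is $p_k-M_kv^{-k}$. Also $\omega\Omega[-uZ]=\sum_k(-u)^kh_k=\Omega[vZ]$. Hence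
$$D^*f=f[Z-M/v]\,\Omega[vZ]\big|_{v^0}.\tag{4}$$
By facts 1 and 2,
$$D^*\tilde H_\nu(Z;q^{-1},t^{-1})=T_\nu^{-1}\omega D_0\tilde H_\nu=(1-MB_\nu)\,\tilde H_\nu(Z;q^{-1},t^{-1}).$$
Since $D^*$ is $\mathbb Q(q,t)$-linear, (3) gives
$$\mathcal F_{E\otimes B}=\frac1M(1-D^*)\mathcal F_E.\tag{5}$$

**Step 3: the starting point $E=P_\lambda$.** This step evaluates $\mathcal F_{P_\lambda}$. We have $P_\lambda(I_\nu)=\langle\tilde H_\nu,s_\lambda\rangle$ and $T_\nu\Lambda_\nu=\prod_c(q^a-t^{l+1})(t^l-q^{a+1})$. By (3), fact 2 and fact 3, $\mathcal F_{P_\lambda}$ is the coefficient of $s_\lambda[X]$ in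
$$\sum_\nu\frac{\tilde H_\nu[X]\;\omega\tilde H_\nu[Z]}{T_\nu\Lambda_\nu}=\omega_Z\,e_n[XZ/M]=h_n[XZ/M]=\sum_\lambda s_\lambda[X]\,s_\lambda[Z/M].$$
The second equality holds because $\omega$ multiplies the term $p_\alpha[X]p_\alpha[Z]$ by the sign that distinguishes the power-sum expansions of $e_n$ and $h_n$; the third is Cauchy's identity. Therefore
$$\mathcal F_{P_\lambda}=s_\lambda[Z/M].\tag{6}$$

**Step 4: one factor $B$.** This step applies (5) to (6). First, $s_\lambda[X+Y]=\sum_\alpha s_{\lambda/\alpha}[X]s_\alpha[Y]$. The substitution $p_k\mapsto-v^{-k}=(-1)^{k-1}(-1/v)^k$ takes $s_\alpha$ to the value of $\omega s_\alpha=s_{\alpha'}$ at the single variable $-1/v$. This is $0$ unless $\alpha=(1^k)$, when it is $(-v)^{-k}$. As $s_{\lambda/(1^k)}=e_k^\perp s_\lambda$, with $e_k^\perp$ adjoint to multiplication by $e_k$,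
$$s_\lambda[X-1/v]=\sum_{k\ge0}(-v)^{-k}(e_k^\perp s_\lambda)[X].$$
Replacing $Z$ by $Z-M/v$ in $s_\lambda[Z/M]$ gives $s_\lambda[Z/M-1/v]$. By (4), $D^*(s_\lambda[Z/M])=\sum_{k\ge0}(-1)^kh_k[Z]\,(e_k^\perp s_\lambda)[Z/M]$. The $k=0$ term is $s_\lambda[Z/M]$ itself, so (5) yields
$$\mathcal F_{P_\lambda\otimes B}=\frac1M\sum_{k\ge1}(-1)^{k-1}h_k[Z]\,(e_k^\perp s_\lambda)[Z/M].\tag{7}$$

**Step 5: bidegree $(0,0)$.** This step reduces everything to ordinary symmetric functions. The coefficients in (7) lie in $R'$, because $p_k[Z/M]=p_k/M_k$, and they expand as power series in $q,t$. The constant term is found by setting $M_k\mapsto1$: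
$$\mathcal F_{P_\lambda\otimes B}\big|_{q=t=0}=\sum_{k\ge1}(-1)^{k-1}h_k\,e_k^\perp s_\lambda.\tag{8}$$

*Example.* For $n=2$, $\lambda=(2)$, (8) is $h_1s_1=s_2+s_{11}$. The coefficient of $s_{11}$ is the bidegree $(0,0)$ part of $\mathcal O(-1)\otimes B=\mathcal O(-1)\oplus\mathcal O$. The summand $\mathcal O$ contributes $1$ and $\mathcal O(-1)$ contributes $0$, as it should be.

## 7. The partition $(n-3,3)$ and the coefficient $-1$

**Proof of Theorem A.** Let $n\ge6$ and $\lambda=(n-3,3)$. The operator $e_k^\perp$ removes vertical strips of size $k$, so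
$$e_1^\perp s_\lambda=s_{(n-3,2)}+[n\ge7]\,s_{(n-4,3)},\qquad e_2^\perp s_\lambda=s_{(n-4,2)},\qquad e_k^\perp s_\lambda=0\ (k\ge3),$$
where $[n\ge7]$ is $1$ if $n\ge7$ and $0$ otherwise. So (8) equals $h_1e_1^\perp s_\lambda-h_2s_{(n-4,2)}$. Let $\mu=(n-4,2,2)$. By Pieri, multiplication by $h_k$ adds horizontal strips of size $k$. Neither $(n-3,2)$ nor $(n-4,3)$ is contained in $\mu$, so the first term contributes $0$ to the coefficient of $s_\mu$. The skew shape $\mu/(n-4,2)$ consists of the two cells of the third row, a horizontal strip, so the second term contributes $-1$. The coefficient of $s_\mu$ in (8) is $-1$. By Step 1 of Section 6 this is $\sum_i(-1)^i\dim H^i(H_n,P_\mu^*\otimes P_\lambda\otimes B)_{(0,0)}$.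

A negative alternating sum forces $H^i(H_n,P_\mu^*\otimes P_\lambda\otimes B)\ne0$ for some odd $i$. The bundles $P_\mu^*$ and $P_\lambda$ are summands of $P^*$ and $P$. For $k\ge1$, $B$ is a summand of $B^{\otimes k}$ since $\mathcal O$ is a summand of $B$. Hence $H^i(H_n,P^*\otimes P\otimes B^{\otimes k})\ne0$ for this $i$. $\blacksquare$

*Example.* For $n=6$: $h_1s_{32}=s_{42}+s_{33}+s_{321}$ and $h_2s_{22}=s_{42}+s_{321}+s_{222}$, so (8) is $s_{33}-s_{222}$.

**Remark (where (8) has a negative term).** For any integer sequence $\alpha$ let $s_\alpha=\det(h_{\alpha_i-i+j})$. For $\alpha=(0,\lambda)$ the first row is $h_0,h_1,h_2,\dots$. Deleting the first row and column $k+1$ leaves the matrix of $s_{\lambda/(1^k)}$: its first $k$ columns have their indices lowered by one. Expanding along the first row, $\sum_{k\ge0}(-1)^kh_ke_k^\perp s_\lambda=s_{(0,\lambda)}$, so (8) equals $s_\lambda-s_{(0,\lambda)}$. Exchanging neighboring rows changes $(a,b)$ to $(b-1,a+1)$ with a sign. So if some $j\ge1$ has $\lambda_j\ge j+1$ and $\lambda_{j+1}\le j$,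 then
$$s_{(0,\lambda)}=(-1)^js_{(\lambda_1-1,\dots,\lambda_j-1,\,j,\,\lambda_{j+1},\dots)}.$$
Otherwise let $j$ be the largest index with $\lambda_j\ge j$. Then $\lambda_j=j$, and after $j-1$ exchanges the neighbors $j-1,\lambda_j=j$ give two equal rows, so $s_{(0,\lambda)}=0$. In the first case the partition on the right differs from $\lambda$ in its first part. So (8) has a negative term exactly when this $j$ exists and is even. This requires $\lambda_2\ge3$, so $n=6$ is the first case in which this particular obstruction appears.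

## 8. Three points, and collinear subschemes

We prove Theorem C. The case $k=0$ is (1), and $n=1$ is trivial. For $n=2$ it was done in Section 3.

Let $n=3$. The inclusion $\mathcal O=P^{S_3}\subset P^{S_2}=B$ is $\mathcal O\cdot1$. Since $V_{(2,1)}^{S_2}$ is one-dimensional and $V_{(1,1,1)}^{S_2}=0$, $P_{(2,1)}\cong B/\mathcal O\cong B'$. So $P=\mathcal O\oplus(B')^{\oplus2}\oplus\mathcal O(1)$, with $\operatorname{rank}B'=2$ and $\det B'=\mathcal O(1)$.

**Step 1: reduction to one family of bundles.** This step isolates what (V) and (1) do not cover. We have $P^*\otimes P\otimes B^{\otimes k}\cong\mathcal O(-1)\otimes P\otimes P\otimes B^{\otimes k}$. By Clebsch–Gordan, $\mathrm{Sym}^aB'\otimes B'\cong\mathrm{Sym}^{a+1}B'\oplus(\mathrm{Sym}^{a-1}B'\otimes\mathcal O(1))$, so it is a sum of bundles $\mathcal O(m)\otimes\mathrm{Sym}^aB'$ with $m\ge-1$, $a\ge0$. For $m\ge0$ these are summands of tensor powers of $B$; as $\mathcal O$ is a summand of $P$, (V) applies. It remains to show that $R_a:=\mathcal O(-1)\otimes\mathrm{Sym}^aB'$ has no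 higher cohomology for all $a\ge0$. For $a=0$, $\mathcal O(-1)$ is a summand of $P^*$, hence of $P^*\otimes P$, and (1) applies. Set $R_{-1}=0$.

**Step 2: a codimension two locus in $\mathbb P(B/\mathcal O)$.** This step finds a Koszul complex that links $R_a,R_{a-1},R_{a-2}$. Let $\pi:\mathbb P=\mathbb P(B/\mathcal O)\to H_3$ parametrize line bundle quotients of $B/\mathcal O$; it is smooth of dimension $7$. The elements $x,y\in B$ give two sections of $\mathcal O_{\mathbb P}(1)$; let $\tilde D$ be their zero scheme. An $S$-point of $\tilde D$ is a family $I$ over $S$ with a line bundle quotient $B\to L$ that kills $1,x,y$. At each point, $1,x,y$ span a subspace of the two-dimensional kernel of $B\to L$, and their span is not a line, since otherwise $\mathbb C[x,y]/I$ would be $\mathbb C$. So $1,x,y$ generate $\ker(B\to L)$, and the kernel of $\mathcal O_S^3\to\ker(B\to L)$ is a line subbundle. Its local generators are functions $c+ax+by\in I$ with $(a,b)$ nowhere zero, because a nonzero constant cannot lie in $I$ at a point. This is a family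 of affine lines containing the subschemes. Conversely, given a family of length-$3$ subschemes of lines with local affine coordinate $u$, the bundle $B$ has local basis $1,u,u^2$, so $L=B/\langle1,u\rangle=B/\langle1,x,y\rangle$ is a line bundle. The two constructions are inverse to each other, so $\tilde D$ is the relative Hilbert scheme of three points on affine lines in $\mathbb C^2$. Lines form a smooth irreducible surface, and three points on a line form an $\mathbb A^3$, so $\tilde D$ is irreducible of dimension $5$. It has codimension $2$ in the smooth variety $\mathbb P$ and is cut out by two equations, which therefore form a regular sequence. Their Koszul complex, twisted by $\mathcal O_{\mathbb P}(a)$ for $a\ge1$, is exact: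
$$0\to\mathcal O_{\mathbb P}(a-2)\to\mathcal O_{\mathbb P}(a-1)^2\to\mathcal O_{\mathbb P}(a)\to\mathcal O_{\tilde D}(a)\to0.\tag{9}$$

**Step 3: cohomology on $\tilde D$.** This step shows that $\mathcal O_{\tilde D}(a)\otimes\pi^*\mathcal O(-1)$ has no higher cohomology for $a\ge1$. Translation by the center of mass, which lies on the line, gives $\tilde D=\mathbb C^2\times D^0$. Here $D^0\to\mathbb P^1$ parametrizes centered subschemes $u^3+e_2u+e_3=0$ of lines through $0$. The bundles $B$ and $L$ are pulled back from $D^0$, since translation identifies the algebras $\mathbb C[x,y]/I$. With $U\cong\mathcal O_{\mathbb P^1}(1)$ as in Section 1, replacing $u$ by $cu$ replaces $e_2,e_3$ by $c^2e_2,c^3e_3$. So $u^2\mapsto e_2$ and $u^3\mapsto e_3$ embed $U^2$ and $U^3$ in the functions on the fibers, and $D^0\to\mathbb P^1$ is affine with algebra $\mathrm{Sym}(U^2\oplus U^3)=\mathrm{Sym}(\mathcal O(2)\oplus\mathcal O(3))$. The basis $1,u,u^2$ shows that $B$ is filtered on $\tilde D$ with quotients (pullbacks of) $\mathcal O,U,U^2$. So $\mathcal O_{\mathbb P}(1)|_{\tilde D}=L$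 is the pullback of $\mathcal O_{\mathbb P^1}(2)$, and $\mathcal O(1)|_{\tilde D}$ is the pullback of $\mathcal O_{\mathbb P^1}(3)$. Hence $\mathcal O_{\tilde D}(a)\otimes\pi^*\mathcal O(-1)$ is the pullback of $\mathcal O_{\mathbb P^1}(2a-3)$. Its cohomology is a sum of groups $H^i(\mathbb P^1,\mathcal O(2a-3+d))$ with $d\ge0$. As $2a-3\ge-1$, these vanish for $i>0$.

**Step 4: induction on $a\ge1$.** This step concludes. Tensor (9) with $\pi^*\mathcal O(-1)$. Since $B'$ has rank $2$, $R\pi_*\mathcal O_{\mathbb P}(j)=\mathrm{Sym}^jB'$ for $j\ge-1$, with $\mathrm{Sym}^{-1}=0$. So the first three terms have the cohomology of $R_{a-2},R_{a-1}^{2},R_a$. Suppose $R_{a-1},R_{a-2}$ have no higher cohomology, and let $\mathcal J$ be the image of the middle map. For $i\ge1$, $H^i(\mathcal J)$ lies between $H^i(R_{a-1})^2=0$ and $H^{i+1}(R_{a-2})=0$, so it is $0$. Then $H^i(R_a)$ lies between $H^i(\mathcal J)=0$ and the group $0$ of Step 3. The induction starts because $R_0$ and $R_{-1}$ are known. $\blacksquare$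

## 9. Socle strata of the punctual Hilbert scheme

We turn to Theorem B. A first attempt would be to resolve $\mathcal O_{Z_n}$ by bundles made from $B$, which is possible (Lemma 2 below), and to tensor with $P^*\cong P\otimes\mathcal O(-1)$. The terms are then $P^*\otimes B\otimes\Lambda^j(B'\oplus\mathcal O^2)$. For terms such as $P^*\otimes B\otimes B'$ we would want the second statement of the conjecture with $k=1$, and after Theorem A no such general statement is available. What we do have is (1). So we look for a resolution of $\mathcal O_{Z_n}$ whose terms are summands of copies of $P$. It will be the invariant part of a Koszul complex (Proposition 4), and exactness will come from dimension counts.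

**Definition 8 (socle dimension).** For $I\in Z_m$ let $s(I)$ be the dimension of the socle of $\mathbb C[x,y]/I$, the elements killed by $\mathfrak m$. The Koszul complex on $x,y$ identifies the socle with $\mathrm{Tor}_2(\mathbb C[x,y]/I,\mathbb C)$. Also $\mathrm{Tor}_0=\mathbb C$, $\mathrm{Tor}_1=I/\mathfrak mI$, and the alternating sum of dimensions is $0$. So $\dim I/\mathfrak mI=s(I)+1$. Let $Z_m^s=\{I\in Z_m:s(I)=s\}$, let $W_m\subset Z_m$ be the closed set of non-curvilinear ideals, and for $m\ge2$ let $S_m=\{(I\subset J):I\in Z_m,\ J\in Z_{m-1}\}$.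

*Example.* A curvilinear quotient is $\mathbb C[x]/x^m$ in suitable formal coordinates, so $s=1$. For $\mathfrak m^2\in Z_3$ the socle is $\langle x,y\rangle$, so $s=2$; it has three generators, and $W_3=Z_3^2=\{\mathfrak m^2\}$. The ideal $(x^2,y^2)\in Z_4$ is non-curvilinear with $s=1$.

By (Br), $\dim W_m\le m-2$, and $Z_m^s\subset W_m$ for $s\ge2$.

**Lemma 1.** (a) $\dim Z_m^s\le m-1-s$ for $s\ge2$. (b) For $m\ge2$, $\dim S_m\le m-1$, and the part of $S_m$ over $W_m$ has dimension $\le m-2$.

*Proof.* (a) Induct on $m$. For $m\le2$ all ideals are curvilinear and there is nothing to prove. Let $m\ge3$, $s\ge2$. For fixed $I\in Z_m^s$, a $J$ with $(I,J)\in S_m$ is a line $J/I$ in the socle, so the fiber of $S_m$ over $I$ is $\mathbb P^{s-1}$. It suffices to show that $\{(I,J)\in S_m:s(I)=s\}$ has dimension $\le m-2$.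

For fixed $J\in Z_{m-1}^{s'}$, the possible $I$ are the hyperplanes of $J/\mathfrak mJ$, forming a $\mathbb P^{s'}$. Write $J=I+\mathbb Cf$. Since $\mathfrak mf\subset I$, also $\mathfrak m^2f\subset\mathfrak mI$, so $\mathfrak mJ/\mathfrak mI$ is spanned by $xf,yf$. As $\dim I/\mathfrak mJ=s'$, we get $s+1=\dim I/\mathfrak mI\le s'+2$. If $s'\ge2$, the contribution of such $J$ is at most $(m-2-s')+s'=m-2$ by induction. If $s'=1$, then $s=2$, and there are two cases.

* $J$ is curvilinear. In suitable formal coordinates $J=(y,x^{m-1})$ with $m-1\ge2$. A hyperplane $I=\mathfrak mJ+(\alpha y+\beta x^{m-1})$ with $\alpha\ne0$ contains an element with nonzero linear part, so it is curvilinear and $s(I)=1$. Only one point of the $\mathbb P^1$ can have $s(I)=2$, and the contribution is $\le\dim Z_{m-1}=m-2$.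
* $J\in W_{m-1}$. The contribution is $\le(m-3)+1=m-2$.

(b) Over $Z_m^1$ the map $S_m\to Z_m$ has point fibers, so this part has dimension $\le m-1$, and its part over $W_m$ has dimension $\le m-2$. Over $Z_m^s$ with $s\ge2$, the dimension is $\le(m-1-s)+(s-1)=m-2$. $\square$

## 10. A Koszul resolution of $\mathcal O_{Z_n}$ inside the universal family

**Lemma 2.** $\mathcal O_{Z_n}$ has a locally free resolution with terms $B\otimes\Lambda^j(B'\oplus\mathcal O^2)$ (Haiman 2002). $Z_n$ is Cohen–Macaulay of pure dimension $n-1$, and $\omega_{Z_n}$ is a quotient of $B^*\otimes\mathcal O(-1)$.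

*Proof.* **Step 1: equations for $Z_n$ in $F$.** We embed $Z_n$ in $F$ as a locus of expected codimension. $F$ is finite and flat over the smooth $H_n$, so it is Cohen–Macaulay of pure dimension $2n$. Let $\mathfrak a\subset\mathcal O_F=B$ be the ideal generated by $x,y$ and all $b-\tau(b)$; equivalently, by the image of a map $(B'\oplus\mathcal O^2)\otimes\mathcal O_F\to\mathcal O_F$. For $(r,s)\ne0$ both $x^ry^s$ and $x^ry^s-\tau(x^ry^s)$ lie in $\mathfrak a$, so $\tau(x^ry^s)\in\mathfrak a$. These traces generate $I_Z$, so $(x,y)B+I_ZB\subset\mathfrak a$. Conversely, for $b=\sum f_{rs}x^ry^s$, $b-\tau(b)=\sum f_{rs}(x^ry^s-\tau(x^ry^s))\in(x,y)B+I_ZB$. So $\mathfrak a=(x,y)B+I_ZB$, and $B/\mathfrak a$ is generated by $1$ over $\mathcal O_{H_n}$. We have $\mathrm{Tr}((x,y)B)\subset I_Z$ and $\mathrm{Tr}(I_ZB)\subset I_Z$. So for $f\in\mathcal O_{H_n}\cap\mathfrak a$, $nf=\mathrm{Tr}(f)\in I_Z$. Hence $\mathcal O_{H_n}\cap\mathfrak a=I_Z$ and $B/\mathfrak a=\mathcal O_{Z_n}$.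

**Step 2: regularity.** We count dimensions to get the resolution. $Z_n$ is cut out of $F$ by $(n-1)+2=n+1$ local equations, and by (Br) it has codimension $2n-(n-1)=n+1$. In a Cohen–Macaulay scheme such equations form a regular sequence. So $Z_n$ is Cohen–Macaulay of pure dimension $n-1$, and the Koszul complex $\Lambda^\bullet(B'\oplus\mathcal O^2)\otimes\mathcal O_F$ resolves $\mathcal O_{Z_n}$. Push it forward along the finite map $q$.

**Step 3: the dualizing sheaf.** Computing $\mathcal Ext^{n+1}(\mathcal O_{Z_n},\omega_F)$ from the Koszul complex gives $\omega_{Z_n}=\omega_F|_{Z_n}\otimes\det(B'\oplus\mathcal O^2)^*=\omega_F|_{Z_n}\otimes\mathcal O(-1)$. Duality for $q$ and $\omega_{H_n}\cong\mathcal O$ give $q_*\omega_F=B^*$, which surjects onto $\omega_F|_{Z_n}$. $\square$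

*Example.* For $n=2$: $Z_2=\mathbb P^1$, and $B^*\otimes\mathcal O(-1)$ restricts to $\mathcal O(-1)\oplus\mathcal O(-2)$, which has the quotient $\omega_{\mathbb P^1}=\mathcal O(-2)$.

## 11. Pushing $P_{n-1}$ through the nested Hilbert scheme

For $n\ge2$ let $f:H_{n-1,n}\to H_n$ and $r=(r_1,r_2):H_{n-1,n}\to Y:=H_{n-1}\times\mathbb C^2$ be the natural maps, where $r_2$ is the residual point, the support of $I_{n-1}/I_n$.

*Example.* $H_{1,2}$ is the set of pairs (a point $p$, a length-two subscheme containing it), that is, the universal family $F_2$. Here $P_1=\mathcal O$ and $f_*\mathcal O=B=P_2$, which is the case $n=2$ of the next lemma.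

**Lemma 3.** $Rf_*(r_1^*P_{n-1})=P_n$, compatibly with $S_{n-1}$ and $A$, where $x_n,y_n$ act through $r_2$.

*Proof.* **Step 1: a birational model of $X_n$.** We realize $r_1^*P_{n-1}$ as functions on a scheme $X'$ mapping to $X_n$. Let $X'=X_{n-1}\times_{H_{n-1}}H_{n-1,n}$. It is finite and flat over $H_{n-1,n}$ with algebra $r_1^*P_{n-1}$. The map $X_{n-1}\to H_{n-1}$ is flat with Gorenstein fibers and relative dualizing sheaf $\mathcal O(-1)$ (by (H), $X_{n-1}$ being Gorenstein over a smooth base). Since $H_{n-1,n}$ is smooth, $X'$ is Gorenstein, and by (N)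
$$\omega_{X'}=\mathcal O(-1,0)\otimes\mathcal O(1,-1)=\mathcal O(0,-1).$$
By flatness every component of $X'$ dominates $H_{n-1,n}$. Over the locus where $I_n$ is the ideal of $n$ distinct points, $X'$ is the space of $n$ ordered distinct points, which is smooth and irreducible. So $X'$ is irreducible and generically reduced; being Cohen–Macaulay, it is reduced. The map $X'\to H_n\times\mathbb C^{2n}$ given by $f$, $P_1,\dots,P_{n-1}$ and $P_n=r_2$ sends a dense open set into the closed $X_n$, so it factors through $g:X'\to X_n$. The map $f$ is projective, because an ideal $I_{n-1}\supset I_n$ is a point of a Quot scheme of the finite scheme $F_n\to H_n$. So $X'\to H_n$ is proper, and hence $g$ is proper. It is an isomorphism over distinct points, hence birational. Finally $\omega_{X'}=\mathcal O(0,-1)=g^*\omega_{X_n}$.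

As $X'\to H_{n-1,n}$ and $\rho$ are finite, $Rf_*(r_1^*P_{n-1})=\rho_*Rg_*\mathcal O_{X'}$. So it suffices to show that $\mathcal O_{X_n}\to E:=Rg_*\mathcal O_{X'}$ is an isomorphism. All maps respect $S_{n-1}$ and the functions $x_i,y_i$.

**Step 2: $E$ is self-dual.** Since $X_n$ is normal, $X'$ is integral and $g$ is proper and birational, $\mathcal H^0(E)=\mathcal O$. Both schemes have dimension $2n$, so Grothendieck duality gives $R\mathcal Hom(E,\omega_{X_n})=Rg_*\omega_{X'}=Rg_*g^*\omega_{X_n}=E\otimes\omega_{X_n}$. Hence $E^\vee:=R\mathcal Hom(E,\mathcal O)\cong E$.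

**Step 3: fibers of $g$ and their codimension.** We bound how often the fibers are large. The fiber over $(I,P_\bullet)$ consists of the $J\supset I$ with $J/I\cong\mathbb C_{P_n}$. It is, as a topological space, $\mathbb P^{s-1}$ with $s$ the dimension of the socle of $\mathbb C[x,y]/I$ at $P_n$. Let the local length at $P_n$ be $m$ and $s\ge2$. The map $X_n\to F_n$, $(I,P_\bullet)\mapsto(I,P_n)$, is finite, so Lemma 1(a) bounds the dimension of this locus in $X_n$ by
$$(m-1-s)+2+2(n-m)$$
(the local ideal, the point $P_n$, the rest of $I$). The codimension is at least $m+s-1$. Moreover $m\ge s+1$, since $1$ is not in the socle when the local quotient is not $\mathbb C$. So the codimension is at least $2s$.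

**Step 4: contradiction with self-duality.** Suppose $D:=\tau_{\ge1}E\ne0$. Let $\xi$ be the generic point of a component of its support, $c=\dim\mathcal O_\xi$ its codimension, and $\delta=s-1$ the dimension of the fiber of $g$ there. If $\delta=0$, then $g$ is finite near $\xi$ and $D_\xi=0$; so $\delta\ge1$, $s\ge2$, and $c\ge2s>2\delta$. The modules $\mathcal H^i(D)_\xi$ have finite length over the Gorenstein local ring $\mathcal O_\xi$ of dimension $c$. For such modules only $\mathcal Ext^c(-,\mathcal O)$ is nonzero, and it is nonzero on nonzero modules. So at $\xi$, $\mathcal H^j(D^\vee)=\mathcal Ext^c(\mathcal H^{c-j}(D),\mathcal O)$. Let $d=\max\{i:\mathcal H^i(D)_\xi\ne0\}$. Then $1\le d\le\delta$, as the fiber dimension bounds the degrees of higher direct images. Put $j=c-d$. Then $\mathcal H^j(D^\vee)\ne0$, and $j>2\delta-d\ge d\ge1$, so $j\ge2$. Dualizing $\mathcal O\to E\to D\to$ gives a triangle $D^\vee\to E^\vee\to\mathcal O\to$. Since $\mathcal H^{j-1}(\mathcal O)=\mathcal H^j(\mathcal O)=0$,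
$$\mathcal H^j(E)\cong\mathcal H^j(E^\vee)\cong\mathcal H^j(D^\vee)\ne0 .$$
But $j>d$ and $j\ge1$ mean $\mathcal H^j(E)_\xi=\mathcal H^j(D)_\xi=0$, a contradiction. So $D=0$. $\square$

## 12. The invariant Koszul complex of $P$

**Definition 9.** For an $A$-module $Q$ let $K(Q)=Q\otimes\Lambda^\bullet V$, $V=\langle x_1,y_1,\dots,x_n,y_n\rangle$, be the Koszul complex on the $2n$ coordinates, with $Q\otimes\Lambda^jV$ in degree $-j$. If $S_n$ acts compatibly on $Q$, it acts on $K(Q)$.

*Example.* For $n=1$, $K(P_1)$ is the Koszul complex of $x,y$ on $\mathbb C^2$, which resolves $\mathcal O_{\{0\}}=\mathcal O_{Z_1}$.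

**Proposition 4.** $K_n:=K(P_n)^{S_n}$ is quasi-isomorphic to $\mathcal O_{Z_n}$.

*Proof.* **Step 1: degree $0$.** We identify the cokernel. $\mathcal H^0(K_n)=(P/A_+P)^{S_n}$, because taking invariants is exact. Since $A$ generates $P$ over $\mathcal O_{H_n}$, $A_+P$ is the image of $\mathcal O_{H_n}\otimes A_+$; averaging gives $(A_+P)^{S_n}=A_+^{S_n}\mathcal O_{H_n}=I_Z$ inside $P^{S_n}=\mathcal O$. So $\mathcal H^0(K_n)=\mathcal O_{Z_n}$.

It remains to show $\mathcal H^{-j}(K_n)=0$ for $j\ge1$, by induction on $n$. The example is the case $n=1$; let $n\ge2$.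

**Step 2: the induction through $H_{n-1,n}$.** We express a larger complex by $\mathcal O_{Z_{n-1}}$. By Lemma 3 applied to each term, $K(P_n)=Rf_*K(r_1^*P_{n-1})$, with $x_n,y_n$ acting through $r_2$. Taking $S_{n-1}$-invariants,
$$K(r_1^*P_{n-1})^{S_{n-1}}=r^*\big(K_{n-1}\boxtimes\mathrm{Koszul}_{\mathbb C^2}(x_n,y_n)\big).$$
The complex in parentheses consists of locally free sheaves on $Y$, so $r^*=Lr^*$, and by induction it represents $G:=\mathcal O_{Z_{n-1}\times\{0\}}$. Hence
$$K(P_n)^{S_{n-1}}=Rf_*\,Lr^*G.\tag{10}$$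

**Step 3: $H_{n-1,n}$ is a projectivized ideal.** We make $Lr^*$ computable. Let $\mathcal I$ be the ideal of $F_{n-1}\subset Y$. We claim $H_{n-1,n}=\mathbb P(\mathcal I)$, parametrizing line bundle quotients. Let $I_n\subset I_{n-1}$ be a flat family over $S$. Then $I_{n-1}/I_n$ is a line bundle $L$ on $S$, on which $x,y$ act by functions; so it is supported on the graph of a map $S\to\mathbb C^2$. Since $F_{n-1}$ is flat over $H_{n-1}$, $I_{n-1}$ is the pullback of $\mathcal I$. So the family gives a map $S\to Y$ and a quotient of the pullback of $\mathcal I$ onto $L$. Conversely, from these data $I_n=\ker(I_{n-1}\to L)$ is recovered as an ideal, with quotient an extension of a rank $n-1$ bundle by $L$.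

$F_{n-1}$ is Cohen–Macaulay of codimension $2$ in the smooth $Y$, so locally on $Y$ there is an exact sequence $0\to\mathcal O^b\to\mathcal O^{b+1}\to\mathcal I\to0$, and we may take $b\ge1$ by adding a trivial summand. So locally $H_{n-1,n}\subset Y\times\mathbb P^b$ is the zero scheme of $b$ sections of $\mathcal O(1)$. It has dimension $2n=\dim(Y\times\mathbb P^b)-b$, so the sections form a regular sequence and their Koszul complex resolves $\mathcal O_{H_{n-1,n}}$. Therefore, viewed on $Y\times\mathbb P^b$, $Lr^*G$ is the Koszul complex of these $b$ sections restricted to $(Z_{n-1}\times0)\times\mathbb P^b$.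

**Step 4: what can survive.** We bound the homology of this Koszul complex. The scheme $(Z_{n-1}\times0)\times\mathbb P^b$ is Cohen–Macaulay of pure dimension $n-2+b$ by Lemma 2. The zero set of the sections on it is $S_n$ in the sense of Definition 8, of dimension $\le n-1$ by Lemma 1(b). So in each local ring $\mathcal R$ at a closed point of this zero set, the ideal $\mathfrak b$ of the sections has grade $\ge b-1$. Recall (Bruns–Herzog, 1.6.16–1.6.17): if $\mathfrak b$, generated by $b$ elements, has grade $g$, the Koszul homology vanishes in degrees $>b-g$, and in degree $b-g$ it is $\mathrm{Hom}(\mathcal R/\mathfrak b,\mathcal R/(\underline c))$ for a regular sequence $\underline c$ of length $g$ in $\mathfrak b$. Thus $\mathcal H^{-j}(Lr^*G)=0$ for $j\ge2$, and $\mathcal H^{-1}(Lr^*G)$ is locally either $0$ (if $g=b$) or $\mathrm{Hom}(\mathcal R/\mathfrak b,\mathcal R/(\underline c))$ with $\underline c$ of length $b-1$. In the second case its associated primes are among those of $\mathcal R/(\underline c)$, which is Cohen–Macaulay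 of dimension $(n-2+b)-(b-1)=n-1$. So all associated points of $\mathcal H^{-1}(Lr^*G)$ have dimension $n-1$.

By (10), $\mathcal H^{-j}(K(P_n)^{S_{n-1}})=0$ for $j\ge2$. In the lowest degree, $\mathcal H^{-1}(K(P_n)^{S_{n-1}})=f_*\mathcal H^{-1}(Lr^*G)$. By averaging, $K_n$ is a direct summand of $K(P_n)^{S_{n-1}}$. So $\mathcal H^{-j}(K_n)=0$ for $j\ge2$, and
$$N:=\mathcal H^{-1}(K_n)\subset f_*\mathcal H^{-1}(Lr^*G).$$
Koszul homology is killed by $A_+$, so $N$ is killed by $A_+^{S_n}$ and supported on $Z_n$.

**Step 5: $N=0$ at curvilinear ideals.** We compute on an explicit chart. At a curvilinear $I$ a general linear form generates $\mathbb C[x,y]/I$. After a linear change of coordinates in $\mathbb C^2$, which preserves $V$ and the complex, work on the open set where $1,x,\dots,x^{n-1}$ is a basis of $\mathbb C[x,y]/I$. There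
$$I=\Big(x^n-e_1x^{n-1}+\cdots,\;y-\sum_{j=0}^{n-1}a_jx^j\Big)$$
with coordinates $e_i,a_j$. The points of $X_n$ over it are given by the ordered roots $x_i$ and $y_i=\sum_ja_jx_i^j$. So, as a set and hence as a reduced scheme, $X_n$ is $\mathrm{Spec}\,\mathbb C[x_1,\dots,x_n,a_0,\dots,a_{n-1}]$. The $x_i$ form a regular sequence, modulo which every $y_i$ equals $a_0$. So $K(P)$ is $S_n$-equivariantly quasi-isomorphic to $\mathbb C[a]\otimes\Lambda^\bullet\mathbb C^n$, the Koszul complex in which every basis vector of the permutation module $\mathbb C^n$ maps to $a_0$. Split $\mathbb C^n=\mathbb C\oplus\mathfrak h$, where $\mathbb C$ is spanned by the average of the basis vectors, which maps to $a_0$, and $\mathfrak h$ is the reflection representation (coordinate sum $0$), which maps to $0$. The homology is $\mathbb C[a]/(a_0)\otimes\Lambda^i\mathfrak h$ in degree $-i$. For $1\le i\le n-1$, $\Lambda^i\mathfrak h$ is irreducible and nontrivial, and for $i\ge n$ it is $0$. So there are no invariants for $i\ge1$, and $N=0$ here.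

**Step 6: $N=0$.** We play the support against the associated points. By Step 5, $N$ is supported on $W_n$. A local section of $N$ is a section of $\mathcal H^{-1}(Lr^*G)$ that is killed locally by a power of the ideal of $W_n$. So it is supported on $S_n\cap f^{-1}(W_n)$, of dimension $\le n-2$ by Lemma 1(b). The support of a nonzero section would contain an associated point of dimension $n-1$. Hence $N=0$. $\square$

## 13. Twists of $P$ on the zero fiber

**Proof of Theorem B.**

**Step 1: $m=-1$.** We use the resolution of Proposition 4 and the case $k=0$. The terms $(P\otimes\Lambda^jV)^{S_n}$ of $K_n$ are summands of sums of copies of $P$. By (1) the sheaves $P^*\otimes(P\otimes\Lambda^jV)^{S_n}$ have no higher cohomology, and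
$$R\Gamma(Z_n,P^*|_{Z_n})=R\Gamma(H_n,P^*\otimes K_n)=K(A\#S_n)^{S_n},$$
with $A$ and $S_n$ acting by left multiplication. As $A\#S_n$ is a free left $A$-module, $K(A\#S_n)\simeq\mathbb C\otimes_AA\#S_n=\mathbb C[S_n]$, in degree $0$. Its invariants are one-dimensional. So $R\Gamma(Z_n,P^*|_{Z_n})=\mathbb C$ in degree $0$. Since $P^*\cong P\otimes\mathcal O(-1)$, $H^i(Z_n,\mathcal O(-1)\otimes P)=0$ for $i>0$, and $H^0$ has dimension $1$. This holds for all $n\ge1$.

**Step 2: $m\ge0$.** Here the resolution of Lemma 2 is enough. In characteristic $0$, $\mathcal O(m)=(\Lambda^nB)^{\otimes m}$ and $\Lambda^jB'$ are summands of tensor powers of $B$. So $P\otimes\mathcal O(m)\otimes\mathcal O_{Z_n}$ has a finite left resolution by the sheaves $P\otimes\mathcal O(m)\otimes B\otimes\Lambda^j(B'\oplus\mathcal O^2)$, which have no higher cohomology by (V). Breaking the resolution into short exact sequences, $P\otimes\mathcal O(m)\otimes\mathcal O_{Z_n}$ has none either.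

**Step 3: $m\le-2$, $n\ge2$.** We exhibit a nonzero top cohomology group. By Lemma 2, $\omega_{Z_n}(-m)$ is a quotient of
$$B^*\otimes\mathcal O(-1-m)\cong\Lambda^{n-1}B\otimes\mathcal O(-m-2),$$
where $B^*\cong\Lambda^{n-1}B\otimes\mathcal O(-1)$. Since $B$ is globally generated and $-m-2\ge0$, this bundle is globally generated, and so is its quotient $\omega_{Z_n}(-m)$. As $\omega_{Z_n}\ne0$, $H^0(Z_n,\omega_{Z_n}(-m))\ne0$. $Z_n$ is projective and Cohen–Macaulay of pure dimension $n-1$, so Serre duality gives
$$H^{n-1}(Z_n,\mathcal O(m))^*\cong H^0(Z_n,\omega_{Z_n}(-m))\ne0 .$$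
Since $\mathcal O=P^{S_n}$ is a summand of $P$, $H^{n-1}(Z_n,\mathcal O(m)\otimes P)\ne0$, and $n-1>0$. $\blacksquare$
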